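# A space whose closed subspaces are functionally countable but which is not exponentially separable

## Real images of closed subspaces versus exponential separability

All spaces are Tychonoff. The terms in the theorem are unpacked right after it.

**Theorem 1 (ZFC).** There is a zero-dimensional Hausdorff (hence Tychonoff) space $X$, all of whose closed subspaces are functionally countable, which is not exponentially separable. Moreover:

* if $\mathfrak b>\omega_1$, $X$ can be a $P$-space of size $\omega_2$ in which every set of size $\le\omega_1$ lies in a clopen Lindelöf subspace;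
* if $\mathfrak b=\omega_1$, $X$ can be locally compact, locally countable, first countable, of size $\omega_1$, with any two uncountable closed subsets intersecting.

Two complements limit the form that such an $X$ can take. They are not used in the proof of Theorem 1.

**Theorem 2.** If $X$ is countably compact and every closed subspace of $X$ is functionally countable, then $X$ is exponentially separable.

**Theorem 3.** Under CH, a $P$-space all of whose closed subspaces are functionally countable is exponentially separable.

Theorem 1 answers the following question, taken from Vladimir Vladimirovich Tkachuk, http://www.dml.cz/manakin/bitstream/handle/10338.dmlcz/147407/CommentatMathUnivCarolRetro_59-2018-3_12.pdf: if every closed subspace of $X$ is functionally countable, must $X$ be exponentially separable? The answer is no. Here are the notions involved.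

**Definition (functionally countable).** A space $X$ is functionally countable if $f(X)$ is countable for every continuous $f:X\to\mathbb R$.

Countable spaces have this property. An uncountable discrete space does not: $\omega_1$ of its points can be mapped injectively into $\mathbb R$ and the remaining points to $0$.

**Definition (exponentially separable).** A space $X$ is exponentially separable if for any countable family $\mathcal F$ of closed subsets of $X$ there is a countable set $A\subset X$ such that $A\cap\bigcap\mathcal G\ne\emptyset$ whenever $\mathcal G\subset\mathcal F$ and $\bigcap\mathcal G\neq\emptyset$.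

We read $\bigcap\emptyset$ as $X$; this only forces $A\ne\emptyset$ when $X\neq\emptyset$. The family $\mathcal F$ is countable, but it has up to $2^\omega$ subfamilies $\mathcal G$, and one countable $A$ must serve them all.

**Definition (other terms).** A $P$-space is a space in which every countable intersection of open sets is open. Zero-dimensional means having a base of clopen sets. Locally countable means that each point has a countable neighbourhood. Countably compact means that every countable open cover has a finite subcover; equivalently, a countable family of closed sets all of whose finite subfamilies have nonempty intersection has nonempty intersection. CH is the statement $2^\omega=\omega_1$.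

A non-discrete $P$-space to keep in mind is $\omega_1\cup\{\infty\}$, where the points of $\omega_1$ are isolated and the neighbourhoods of $\infty$ are the sets containing $\infty$ with countable complement. It is Lindelöf, and it is the building block of the first construction below.

**Definition (the number $\mathfrak b$).** For $f,g\in\omega^\omega$, $f\le g$ means $f(i)\le g(i)$ for all $i$. The relations $f\le^*g$, $f<^*g$, $f=^*g$ mean that the corresponding relation holds at all but finitely many $i$. Then $\mathfrak b$ is the least size of a $\le^*$-unbounded subset of $\omega^\omega$. For finite sequences of equal length, $s\le t$ is meant coordinatewise.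

We have $\omega_1\le\mathfrak b$, because functions $u_0,u_1,\dots$ are all $\le^*$ the function $i\mapsto\max_{n\le i}u_n(i)$. So the two cases $\mathfrak b>\omega_1$ and $\mathfrak b=\omega_1$ are exhaustive, and the two bullets of Theorem 1 together prove its first sentence. Also $\mathfrak b\le 2^\omega$, since $\omega^\omega$ itself is unbounded; hence CH implies $\mathfrak b=\omega_1$.

The question asks for the converse of an easy implication: *if $X$ is exponentially separable, then every closed $Z\subset X$ is functionally countable.* Indeed, let $f:Z\to\mathbb R$ be continuous, and let $\mathcal F$ be the family of sets $f^{-1}([p,q])$ with $p<q$ rational. These are closed in $Z$, hence in $X$. Take a countable $A$ for $\mathcal F$. For $y\in f(Z)$ the family $\mathcal G=\{f^{-1}([p,q]):p<y<q\}$ has $\bigcap\mathcal G=f^{-1}(y)\neq\emptyset$, so $A$ meets $f^{-1}(y)$. Thus $f(Z)=f(A\cap Z)$ is countable.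

## Exponential separability as countable domination

The definition becomes easier to handle once each point is replaced by the list of sets containing it.

**Lemma 4.** Let $X\neq\emptyset$, let $\mathcal F=\{F_n:n\in\omega\}$ be a family of closed sets (repetitions allowed), and let $\psi(x)=\{n:x\in F_n\}$. A set $A\subset X$ meets $\bigcap\mathcal G$ for every $\mathcal G\subset\mathcal F$ with $\bigcap\mathcal G\ne\emptyset$ if and only if for every $x\in X$ there is $a\in A$ with $\psi(x)\subset\psi(a)$.

*Proof.* Assume the first property and let $x\in X$. Put $\mathcal G=\{F_n:n\in\psi(x)\}$. Then $x\in\bigcap\mathcal G$, so there is $a\in A\cap\bigcap\mathcal G$, and this says $\psi(x)\subset\psi(a)$. Conversely, let $x\in\bigcap\mathcal G$ and take $a\in A$ with $\psi(x)\subset\psi(a)$. Each member of $\mathcal G$ is some $F_n$ with $x\in F_n$, so $n\in\psi(x)\subset\psi(a)$ and $a\in F_n$. $\square$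

So exponential separability says that, for each countable closed family, countably many points dominate all points in the order $\psi(x)\subset\psi(a)$. Let us test the simplest cases by hand.

*Countable spaces* are exponentially separable: take $A=X$.

*Lindelöf $P$-spaces* are exponentially separable. The set $U_x=\bigcap\{X\setminus F_n:n\notin\psi(x)\}=\{y:\psi(y)\subset\psi(x)\}$ is a countable intersection of open sets, so it is an open neighbourhood of $x$. Countably many $U_{x_k}$ cover $X$, and $A=\{x_k:k\in\omega\}$ dominates.

*The ordinal space $\omega_1$* is exponentially separable. Given $\mathcal F$, choose $\alpha<\omega_1$ bounding all bounded members of $\mathcal F$. The intersection of the unbounded members is an intersection of countably many closed unbounded sets (all of $\omega_1$, if there are none), so it is closed unbounded; choose $c$ in it. Let $A=[0,\alpha]\cup\{c\}$. If $\mathcal G$ has a bounded member, then $\bigcap\mathcal G\subset[0,\alpha]\subset A$; otherwise $c\in\bigcap\mathcal G$.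

To get a space that is *not* exponentially separable we want a family for which domination fails. Functions in $\omega^\omega$ supply it.

**Lemma 5.** Let $\varphi:X\to\omega^\omega$ be such that every set $\{x:\varphi(x)(i)\le k\}$ is open, and for every countable $A\subset X$ there is $x\in X$ with $\varphi(x)\not\le\varphi(a)$ for all $a\in A$. Then $X$ is not exponentially separable.

*Proof.* Let $F_{i,k}=\{y:\varphi(y)(i)\ge k\}$. This is $X$ when $k=0$, and for $k\geq 1$ it is the complement of the open set $\{y:\varphi(y)(i)\le k-1\}$. So $\mathcal F=\{F_{i,k}:i,k\in\omega\}$ is a countable family of closed sets. Given a countable $A$, take $x$ as in the hypothesis and $\mathcal G=\{F_{i,\varphi(x)(i)}:i\in\omega\}$. Then $x\in\bigcap\mathcal G$. A point $a\in A\cap\bigcap\mathcal G$ would satisfy $\varphi(a)(i)\ge\varphi(x)(i)$ for all $i$, i.e. $\varphi(x)\le\varphi(a)$, which is excluded. So no countable $A$ works for $\mathcal F$. $\square$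

## Subsets of the Baire space, and why $\varphi$ must be only semicontinuous

Lemma 5 suggests an immediate candidate. Since $\omega_1\le\mathfrak b$, choose $f_\alpha$ ($\alpha<\omega_1$) with $f_\xi<^*f_\alpha$ for $\xi<\alpha$, and let $X=\{f_\alpha:\alpha<\omega_1\}$ with the topology inherited from $\omega^\omega$ and $\varphi(x)=x$. The sets $\{x:x(i)\le k\}$ are open. A countable $A$ is contained in $\{f_\xi:\xi<\alpha\}$ for some $\alpha$, and $f_\alpha\not\le f_\xi$ for $\xi<\alpha$. So $X$ is not exponentially separable.

This fails at functional countability: $\omega^\omega$ is homeomorphic to the irrationals, so the uncountable set $X$ embeds in $\mathbb R$. The trouble is general. Suppose $\varphi$ is as in Lemma 5. Then $\varphi(X)$ is uncountable, for otherwise a countable $A$ with $\varphi(A)=\varphi(X)$ violates the second hypothesis. So if $\varphi$ is *continuous*, then $X$ is not functionally countable. In other words, the sets $\{x:\varphi(x)(i)\le k\}$ must be open, but they cannot all be clopen.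

We therefore build $X$ by adding points in transfinite order. Points added later have larger $\varphi$ (modulo finite), and they are *limits* of earlier points. Openness of $\{\varphi(\cdot)(i)\le k\}$ allows a point $x$ to be a limit of points with smaller $\varphi$-values, never of points with $\varphi(\cdot)(i)>\varphi(x)(i)$ for a fixed $i$. The question is how to arrange the limits so that real-valued functions have countable range on every closed set. The two cases use different arrangements.

## The case $\mathfrak b>\omega_1$: a tower of Lindelöf $P$-spaces of length $\omega_2$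

On a Lindelöf $P$-space every continuous real function has countable range. Such a space is also exponentially separable, so it cannot itself be the answer. But a set of size $\omega_1$ suffices to detect an uncountable range. So we build a non-Lindelöf space in which every set of size $\omega_1$ is trapped in a Lindelöf $P$-space.

**Step 1: the functions.** This step fixes the values of $\varphi$. By recursion choose $f_\alpha\in\omega^\omega$ ($\alpha<\omega_2$) such that for all $\xi<\alpha$, $f_\xi(i)+i\le f_\alpha(i)$ for almost all $i$. This is possible because $\{f_\xi+\mathrm{id}:\xi<\alpha\}$ has size $\le\omega_1<\mathfrak b$, so it is $\le^*$-bounded. For $\xi<\alpha$ we get: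
$$\text{for each } j \text{ there is } m \text{ with } f_\xi+j\le f_\alpha+m,\tag{1}$$
$$f_\alpha\not\le f_\xi+j\quad\text{for all } j.\tag{2}$$
For (1): for almost all $i$ we have $i\ge j$ and $f_\xi(i)+j\le f_\xi(i)+i\le f_\alpha(i)$, and a suitable $m$ takes care of the finitely many other $i$. For (2): for all large $i$, $f_\alpha(i)\ge f_\xi(i)+i>f_\xi(i)+j$.

**Step 2: the points and the inductive hypotheses.** The points are $x_{\alpha,m}$ ($\alpha<\omega_2$, $m<\omega$). Put $X_\alpha=\{x_{\xi,m}:\xi<\alpha,\ m<\omega\}$ and $\varphi(x_{\alpha,m})=f_\alpha+m$. The shifts by $m$ are needed because (1) puts an earlier function below $f_\alpha+m$ everywhere, while below $f_\alpha$ it lies only almost everywhere. We recursively define topologies on the $X_\alpha$, with $X_\xi$ an open subspace of $X_\alpha$ for $\xi<\alpha$, such that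

* (a) $X_\alpha$ is a zero-dimensional Hausdorff $P$-space;
* (b) each $x\in X_\alpha$ has an open neighbourhood on which $\varphi\le\varphi(x)$;
* (c) if $\mathrm{cf}(\alpha)\neq\omega_1$, then $X_\alpha$ is Lindelöf.

We use one textbook fact repeatedly: *a Lindelöf subspace $L$ of a Hausdorff $P$-space is closed.* If $y\notin L$, choose for $x\in L$ disjoint open $U_x\ni x$ and $V_x\ni y$. Countably many $U_{x_n}$ cover $L$, and $\bigcap_nV_{x_n}$ is an open neighbourhood of $y$ missing $L$.

**Step 3: limit stages.** For limit $\alpha$ give $X_\alpha=\bigcup_{\xi<\alpha}X_\xi$ the union topology: $U$ is open iff $U\cap X_\xi$ is open in $X_\xi$ for all $\xi<\alpha$. Each $X_\xi$ is then an open subspace. Hausdorffness, the $P$-property and (b) concern one or two points at a time, and these lie in a common open $X_\xi$, so they pass to the union. For zero-dimensionality, let $x\in U$ with $U$ open, and choose $\xi<\alpha$ with $x\in X_{\xi+1}$. By (c), $X_{\xi+1}$ is Lindelöf, so it is closed in the Hausdorff $P$-space $X_\alpha$; hence it is clopen there. A clopen subset of $X_{\xi+1}$ containing $x$ and contained in $U$ is therefore clopen in $X_\alpha$.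 Finally, if $\mathrm{cf}(\alpha)=\omega$ and $\alpha_n\nearrow\alpha$, then $X_\alpha=\bigcup_nX_{\alpha_n+1}$ is a countable union of Lindelöf spaces, which gives (c).

**Step 4: cutting $X_\alpha$ into clopen Lindelöf sets.** To pass from $X_\alpha$ to $X_{\alpha+1}$ we first partition $X_\alpha$ into clopen Lindelöf sets. If $\mathrm{cf}(\alpha)\ne\omega_1$, the partition $\{X_\alpha\}$ will do. If $\mathrm{cf}(\alpha)=\omega_1$, take a continuous strictly increasing cofinal sequence $\langle\alpha_\xi:\xi<\omega_1\rangle$ in $\alpha$ with $\alpha_0=0$ and every $\alpha_{\xi+1}$ a successor. (From a cofinal sequence $\langle\beta_\xi\rangle$ put $\alpha_{\xi+1}=\max(\alpha_\xi,\beta_\xi)+1$ and take suprema at limits; these stay below $\alpha$.) For limit $\xi<\omega_1$ we have $\mathrm{cf}(\alpha_\xi)=\omega$. So every $X_{\alpha_\xi}$ is Lindelöf by (c), open in $X_\alpha$, hence clopen. Given $x_{\eta,m}\in X_\alpha$, the least $\xi$ with $\eta<\alpha_\xi$ is neither $0$ nor, by continuity, a limit. So the sets $X_{\alpha_{\xi+1}}\setminus X_{\alpha_\xi}$ partition $X_\alpha$. They are clopen, and Lindelöf as closed subsets of Lindelöf spaces.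

**Step 5: cutting into pieces on which $\varphi$ is bounded.** Let $L$ be a member of this partition. A point $y=x_{\xi,j}$ of $L$ has an open neighbourhood on which $\varphi\le\varphi(y)=f_\xi+j$, by (b), and $f_\xi+j\le f_\alpha+m$ for some $m$, by (1). So, by zero-dimensionality, $y$ has a clopen neighbourhood inside $L$ on which $\varphi\le f_\alpha+m$. Countably many such neighbourhoods $U_0,U_1,\dots$ cover $L$. The nonempty sets among $U_n\setminus\bigcup_{k<n}U_k$ partition $L$ into clopen Lindelöf *pieces*, each satisfying $\varphi\le f_\alpha+m$ for some $m$. Let $\mathcal E_m$ be the set of all pieces, from all $L$, for which $m$ is the least such number, and let $E_m=\bigcup\mathcal E_m$. The sets $E_m$ are open and partition $X_\alpha$, so they are clopen in $X_\alpha$.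

**Step 6: attaching the new points.** Open subsets of $X_\alpha$ are open in $X_{\alpha+1}$, and basic neighbourhoods of $x_{\alpha,m}$ are
$$\{x_{\alpha,m}\}\cup\bigcup(\mathcal E_m\setminus\mathcal C),\qquad \mathcal C\subset\mathcal E_m\text{ countable}.$$
So $x_{\alpha,m}$ plays the role of the point $\infty$ in the example of a non-discrete $P$-space, with pieces in place of isolated points. Intersections of two basic sets are again basic or open in $X_\alpha$, so this is a topology, and $X_\alpha$ is an open subspace.

**Step 7: verification of (a), (b), (c) for $X_{\alpha+1}$.** The complement of the basic set above is $\bigcup\mathcal C\cup\bigcup_{m'\neq m}(E_{m'}\cup\{x_{\alpha,m'}\})$, which is open; so basic sets at new points are clopen. They are closed under countable intersections, and $X_\alpha$ is an open $P$-subspace, so $X_{\alpha+1}$ has the $P$-property. Each piece $P$ is open, and every new point has a basic neighbourhood missing $P$; since $P$ is closed in $X_\alpha$, it is clopen in $X_{\alpha+1}$. Hence clopen subsets of $P$ are clopen in $X_{\alpha+1}$, and the points of $P$ have a clopen base. So $X_{\alpha+1}$ is zero-dimensional.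 It is Hausdorff: new points are separated from each other by the disjoint sets $E_m\cup\{x_{\alpha,m}\}$; a new point and a point $y\in X_\alpha$ are separated by the piece containing $y$ and its complement; and two old points are separated in $X_\alpha$. This proves (a).

Condition (b) holds at $x_{\alpha,m}$, because $\varphi\le f_\alpha+m$ on the open set $E_m\cup\{x_{\alpha,m}\}$; at old points it is inherited. For (c), a neighbourhood of $x_{\alpha,m}$ contains all but countably many pieces of $\mathcal E_m$, and the remaining pieces are Lindelöf. So each $E_m\cup\{x_{\alpha,m}\}$ is Lindelöf, and $X_{\alpha+1}$ is a countable union of such sets.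

**Step 8: the space $X$.** Let $X=\bigcup_{\alpha<\omega_2}X_\alpha$ with the union topology; it has size $\omega_2$. The argument of Step 3 shows that $X$ is a zero-dimensional Hausdorff $P$-space satisfying (b), and that each $X_{\alpha+1}$ is clopen and Lindelöf in $X$. Since $\omega_2$ is regular, every subset of $X$ of size $\le\omega_1$ lies in some $X_{\alpha+1}$.

**Step 9: closed subspaces are functionally countable.** Let $Z\subset X$ be closed, and suppose $f:Z\to\mathbb R$ is continuous with $f(Z)$ uncountable. Choose $A\subset Z$ with $|A|=\omega_1$ and $f|A$ injective, and $\alpha<\omega_2$ with $A\subset X_{\alpha+1}$. Then $Z\cap X_{\alpha+1}$ is a Lindelöf $P$-space. The fibres of $f$ on it are $G_\delta$ sets, hence open, and they are disjoint and cover. So only countably many are nonempty and $f(Z\cap X_{\alpha+1})$ is countable. It contains the uncountable set $f(A)$, a contradiction.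

**Step 10: $X$ is not exponentially separable.** By (b) the sets $\{x:\varphi(x)(i)\le k\}$ are open. A countable $A\subset X$ is contained in some $X_\alpha$ with $\alpha<\omega_2$, and $\varphi(x_{\alpha,0})=f_\alpha\not\le\varphi(a)$ for all $a\in A$ by (2). Lemma 5 applies. This proves the first bullet of Theorem 1. $\square$

## Towers of length $\omega_1$, and $P$-spaces under CH

If $\mathfrak b=\omega_1$, the choice of $f_\alpha$ in Step 1 is justified only for $\alpha<\omega_1$. Suppose we run the same tower for $\omega_1$ steps. Then each $X_\alpha$ is a countable $T_1$ $P$-space. In a $T_1$ $P$-space every countable set is closed, since its complement is a countable intersection of complements of points. So every subset of $X_\alpha$ is closed in $X_\alpha$, and $X_\alpha$ is discrete. The union is then a discrete space of size $\omega_1$, which is not functionally countable. The exact point of failure is Step 9: no stage contains $\omega_1$ points any more. Under CH the obstacle is not a matter of cleverness, as Theorem 3 shows.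

**Proof of Theorem 3.** The plan is to extract an uncountable closed discrete set from a failure of domination. Assume CH, and let $X$ be a $P$-space all of whose closed subspaces are functionally countable. Suppose the closed sets $\{F_n:n\in\omega\}$ (repetitions allowed) witness that $X$ is not exponentially separable; then $X\ne\emptyset$. Let $\psi(x)=\{n:x\in F_n\}$. By Lemma 4, for each countable $A\subset X$ there is $x\in X$ with $\psi(x)\not\subset\psi(a)$ for all $a\in A$.

**Step 1: a sequence escaping everything before it.** By CH the set $\psi(X)$ of subsets of $\omega$ can be written as $\{p_\alpha:\alpha<\omega_1\}$, with repetitions allowed. Choose inductively $z_\alpha\in X$ with $\psi(z_\alpha)\not\subset p_\xi$ and $\psi(z_\alpha)\not\subset\psi(z_\xi)$ for all $\xi<\alpha$. This is possible: apply the previous paragraph to the countable set consisting of the $z_\xi$ and of one point $a$ with $\psi(a)=p_\xi$ for each $\xi<\alpha$. The $z_\alpha$ are distinct.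

**Step 2: the sequence is closed and discrete.** For $x\in X$ the set $U_x=\bigcap\{X\setminus F_n:n\notin\psi(x)\}=\{y:\psi(y)\subset\psi(x)\}$ is an open neighbourhood of $x$, because $X$ is a $P$-space. If $\psi(x)=p_\xi$, then $U_x$ contains no $z_\alpha$ with $\alpha>\xi$. The countable set $\{z_\alpha:\alpha\le\xi\}\setminus\{x\}$ is closed, so removing it from $U_x$ gives a neighbourhood of $x$ containing no $z_\alpha\ne x$. Hence $\{z_\alpha:\alpha<\omega_1\}$ is an uncountable closed discrete subspace. As $\omega_1\le2^\omega$, it maps injectively, and of course continuously, into $\mathbb R$, so it is not functionally countable. This is a contradiction. $\square$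

So for $\mathfrak b=\omega_1$ we need a different kind of space.

## Countably compact spaces

Another tempting model is $\omega_1$, where the reason for functional countability is that closed unbounded sets meet. But $\omega_1$ is countably compact, and Theorem 2 says that no countably compact space can serve.

**Proof of Theorem 2.** We may assume $X\neq\emptyset$. Let $\mathcal F=\{F_n:n\in\omega\}$ be closed sets, repetitions allowed; the case $\mathcal F=\emptyset$ is trivial.

**Step 1: maximal centered sets.** These organize all possible $\mathcal G$. Call $p\subset\omega$ *centered* if $\bigcap_{n\in a}F_n\ne\emptyset$ for all finite $a\subset p$, with $\bigcap_{n\in\emptyset}F_n=X$. By countable compactness this is equivalent to $\bigcap_{n\in p}F_n\neq\emptyset$. Let $M$ be the set of maximal centered sets. By Zorn's lemma every centered set extends to a member of $M$. For $p\in M$ pick $x_p\in\bigcap_{n\in p}F_n$.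

**Step 2: if $M$ is countable, we are done.** Let $A=\{x_p:p\in M\}$. If $\mathcal G\subset\mathcal F$ and $\bigcap\mathcal G\ne\emptyset$, then $\{n:F_n\in\mathcal G\}$ is centered, hence contained in some $p\in M$, and $x_p\in\bigcap\mathcal G$.

**Step 3: if $M$ is uncountable, we split.** For finite $a\subset\omega$ let $M_a=\{p\in M:a\subset p\}$, and let $M'$ be the set of $p\in M$ such that $M_a$ is uncountable for every finite $a\subset p$. Then $M\setminus M'$ is the union of those $M_a$ that are countable, so it is countable. Suppose $M_a$ is uncountable, and take distinct $p,q\in M_a\cap M'$. By maximality neither contains the other, so $p\cup q$ properly contains $p$ and is not centered. Hence some finite $b\subset p\cup q$ has $\bigcap_{n\in b}F_n=\emptyset$. Put $a_0=a\cup(b\cap p)$ and $a_1=a\cup(b\cap q)$. Since $a_0\subset p\in M'$ and $a_1\subset q\in M'$, both $M_{a_0}$ and $M_{a_1}$ are uncountable. Since $b\subset a_0\cup a_1$, we have $\bigcap_{n\in a_0\cup a_1}F_n=\emptyset$.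

**Step 4: a closed set mapping onto $2^\omega$.** Starting from $a_\emptyset=\emptyset$ and iterating Step 3 we obtain finite sets $a_s$ ($s\in2^{<\omega}$) with $M_{a_s}$ uncountable, and closed sets $C_s=\bigcap_{n\in a_s}F_n$. They are nonempty because $a_s$ is contained in a centered set; moreover $C_{s^\frown i}\subset C_s$ and $C_{s^\frown0}\cap C_{s^\frown1}=\emptyset$. Consequently the sets $C_s$ with $|s|=k$ are pairwise disjoint. Let $Z=\bigcap_k\bigcup_{|s|=k}C_s$, a closed set. For each $k$ the sets $C_s\cap Z$ ($|s|=k$) form a finite partition of $Z$ into closed, hence clopen, sets. So the map sending $z\in Z$ to the unique $r\in2^\omega$ with $z\in\bigcap_kC_{r|k}$ is well defined and continuous. It is onto: for $r\in2^\omega$ the set $\bigcap_kC_{r|k}$ is nonempty by countable compactness, and it is contained in $Z$. Since $2^\omega$ embeds in $\mathbb R$, $Z$ is a closed subspace of $X$ that is not functionally countable, a contradiction. So $M$ is countable. $\square$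

## Two uncountable closed sets versus countably many

For $\mathfrak b=\omega_1$ we aim at the intersection property in the second bullet of Theorem 1. It is enough for functional countability.

**Lemma 6.** If any two uncountable closed subsets of $X$ intersect, then every closed subspace of $X$ is functionally countable.

*Proof.* Let $Z\subset X$ be closed and $f:Z\to\mathbb R$ continuous with $f(Z)$ uncountable. All but countably many points of $f(Z)$ are condensation points of $f(Z)$, that is, each neighbourhood of such a point meets $f(Z)$ in an uncountable set. So there are two distinct condensation points. Take disjoint closed intervals $I,J$ centered at them. Then $f^{-1}(I)$ and $f^{-1}(J)$ are uncountable disjoint closed subsets of $Z$, hence of $X$, a contradiction. $\square$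

Contrast this with intersections of countably many sets. If any *countably many* uncountable closed subsets of $X$ had a common point, $X$ would be exponentially separable, by the computation made for $\omega_1$: let $A$ consist of the countable members of $\mathcal F$ and of one point common to all uncountable members (any point, if there are none; $A=\emptyset$ if $X=\emptyset$). So the construction must make uncountable closed sets meet two at a time and not countably many at a time.

Here is what the design has to achieve. At stage $\alpha$ we add countably many points as limits of sequences of compact open sets in the countable space $X_\alpha$. We cannot know at stage $\alpha$ which uncountable closed set $Z$ will be considered later, yet we want almost every new point that *can* be in $Z$, given the semicontinuity of $\varphi$, to be in $Z$. The device is this. Number the points of $X_\alpha$ by a finite-to-one function $e_\alpha$, and let the new points accumulate at *all* admissible old points $\zeta$ whose number lies in a window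
$$f_\alpha(l-1)<e_\alpha(\zeta)\le f_\alpha(l).$$
If a given supply of points $\zeta(l,j)\in Z$ with $e_\alpha(\zeta(l,j))>j$ were missed by the windows of uncountably many $f_\gamma$ at all large levels, then $f_\gamma(l)<e(\zeta(l,f_\gamma(l-1)))$ for all large $l$. This would bound these $f_\gamma$ recursively. The unboundedness of the family forbids it.

Two further features are forced on us. A new point needs disjoint neighbourhoods from the other new points of its stage, so each old $\zeta$ is passed to at most one of them; a bookkeeping label, the *class* of $\zeta$, decides which. And the relations $f_\xi<^*f_\alpha$ hold only modulo finite, while semicontinuity compares whole initial segments, so each stage must contain points for all finite modifications of $f_\alpha$.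

## The case $\mathfrak b=\omega_1$: windows, classes and the topology

**Step 1: data.** Fix a $\le^*$-unbounded family $\{h_\alpha:\alpha<\omega_1\}\subset\omega^\omega$. Let $\Lambda=\omega^{<\omega}\times\omega=\{\lambda_i:i<\omega\}$ be the set of *classes*, enumerated without repetition, and let $\pi:\omega^{<\omega}\times\omega\to\omega$ be injective. The points are the symbols $x_{\alpha,\lambda}$ ($\alpha<\omega_1$, $\lambda\in\Lambda$); the class of $x_{\alpha,\lambda}$ is $\lambda$. Put $X_\alpha=\{x_{\xi,\lambda}:\xi<\alpha,\ \lambda\in\Lambda\}$, a countable set.

**Step 2: coherent numberings.** The windows at different stages must number the old points in almost the same way. We claim that there are finite-to-one $e_\gamma:X_\gamma\to\omega$ ($\gamma<\omega_1$) such that for $\delta<\gamma$ the set $\{\zeta\in X_\delta:e_\gamma(\zeta)\neq e_\delta(\zeta)\}$ is finite.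

Let $e_0=\emptyset$, and let $e_{\gamma+1}$ extend $e_\gamma$ by $e_{\gamma+1}(x_{\gamma,\lambda_i})=i$. This is finite-to-one, and coherence is inherited from $e_\gamma$. For limit $\gamma$ take $0=\gamma_0<\gamma_1<\cdots$ with supremum $\gamma$, and put $e_\gamma(\zeta)=\max(e_{\gamma_{n+1}}(\zeta),n)$ for $\zeta\in X_{\gamma_{n+1}}\setminus X_{\gamma_n}$. If $e_\gamma(\zeta)=k$, then $n\le k$ and $e_{\gamma_{n+1}}(\zeta)\le k$; this leaves finitely many $n$ and finitely many $\zeta$ for each, so $e_\gamma$ is finite-to-one. On $X_{\gamma_{n+1}}\setminus X_{\gamma_n}$, $e_\gamma$ differs from $e_{\gamma_{n+1}}$ only where $e_{\gamma_{n+1}}<n$, i.e. at finitely many points. Now $X_{\gamma_n}$ is the union of the sets $X_{\gamma_{i+1}}\setminus X_{\gamma_i}$ with $i<n$; on each of them $e_\gamma$ differs from $e_{\gamma_{i+1}}$, and $e_{\gamma_{i+1}}$ from $e_{\gamma_n}$, at only finitely many points. So $e_\gamma$ differs from $e_{\gamma_n}$ on $X_{\gamma_n}$ at finitely many points. For $\delta<\gamma$ choose $n$ with $\delta\le\gamma_n$ and use the coherence of $e_\delta$ and $e_{\gamma_n}$.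

**Step 3: the form of $\varphi$.** We shall construct $f_\alpha\in\omega^\omega$ and put
$$g_{\alpha,\tau}=\tau^\frown\big(f_\alpha|[|\tau|,\omega)\big)\quad(\tau\in\omega^{<\omega}),\qquad \varphi(x_{\alpha,(\tau,n)})=g_{\alpha,\tau}.$$
For instance, if $f_\alpha=(0,2,4,6,8,\dots)$ and $\tau=(7,1)$, then $g_{\alpha,\tau}=(7,1,4,6,8,\dots)$. Always $g_{\alpha,\tau}=^*f_\alpha$. The second coordinate $n$ of the class does not affect $\varphi$; it serves only for routing.

**Step 4: inductive hypotheses.** $X_\alpha$ is a countable Hausdorff space with a base of compact open sets, $X_\xi$ is an open subspace of $X_\alpha$ for $\xi<\alpha$, and every set $\{y\in X_\alpha:\varphi(y)(i)\le k\}$ is open. At limits take the union topology. All these properties persist: two points lie in a common open $X_\xi$; a compact open subset of $X_\xi$ is compact open in $X_\alpha$; and the set $\{\varphi(\cdot)(i)\le k\}$ has open trace on each $X_\xi$.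

Now let $X_\alpha$ be given. Steps 5–9 construct $f_\alpha$ and $X_{\alpha+1}$.

**Step 5: choice of $f_\alpha$.** The purpose is that $f_\alpha$ outgrows $\varphi$ on an exhaustion of $X_\alpha$. Since $X_\alpha$ is countable with a base of compact open sets, there are compact open $L_0\subset L_1\subset\cdots$ with $\bigcup_lL_l=X_\alpha$; being compact in a Hausdorff space, they are closed. The sets $\{y:\varphi(y)(l)\le k\}$, $k\in\omega$, form an increasing open cover of the compact set $L_l$, so $\max\{\varphi(y)(l):y\in L_l\}$ exists; it is read as $0$ if $L_l=\emptyset$. Choose $f_\alpha$ strictly increasing with $f_\alpha\ge h_\alpha$, $f_\xi<^*f_\alpha$ for all $\xi<\alpha$, and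
$$f_\alpha(l-1)\ge\max\{\varphi(y)(l):y\in L_l\}\qquad(l\ge1).\tag{3}$$
This is possible: the countably many $f_\xi+1$ have a $\le^*$-upper bound $u$, and we define $f_\alpha(i)$ by recursion on $i$, at least as large as $u(i)$, $h_\alpha(i)$, $f_\alpha(i-1)+1$ (for $i\geq1$) and $\max\{\varphi(y)(i+1):y\in L_{i+1}\}$.

**Step 6: levels.** Here we select the points to be used at stage $\alpha$. For $l\ge1$ let
$$S_l=S_l(\alpha)=\{\zeta\in X_\alpha:\ f_\alpha(l-1)<e_\alpha(\zeta)\le f_\alpha(l),\ \ \varphi(\zeta)(l)>f_\alpha(l-1)\}.$$
The $S_l$ are finite because $e_\alpha$ is finite-to-one, and pairwise disjoint because the windows are. By (3), $S_l\cap L_l=\emptyset$. Hence $S_l\cap L_m=\emptyset$ for $l\ge m$ (and $l\geq1$), since $L_m\subset L_l$. This is what the condition $\varphi(\zeta)(l)>f_\alpha(l-1)$ is for: the selected points move away from every $L_m$. If $\zeta\in S_l$, call $l$ the *level* of $\zeta$.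

**Step 7: routing.** Each selected point is assigned to at most one new point $x_{\alpha,\lambda}$, by membership in a set $H_l(\alpha,\lambda)$. For $\zeta\in S_l$ of class $(\sigma,n)$:

* (i) if $n=\pi(\tau,l)$ for some (necessarily unique) $\tau$, put $\zeta$ into $H_l(\alpha,(\tau,0))$ provided $\varphi(\zeta)|l\le g_{\alpha,\tau}|l$;
* (ii) if $n\ne\pi(\tau,l)$ for every $\tau$, put $\zeta$ into $H_l(\alpha,(\sigma,n+1))$ provided $\varphi(\zeta)|l\le g_{\alpha,\sigma}|l$.

For example, if $\pi(\tau,5)=12$, then a point of class $(\sigma,12)$ on level $5$ can go only to $(\tau,0)$, whereas on every other level it can go only to $(\sigma,13)$, because $\pi$ is injective. Rule (ii) lets a closed set climb from $(\sigma,n)$ to $(\sigma,n+1)$; rule (i) lets it jump from the classes $(\sigma,\cdot)$ to $(\tau,0)$. The proviso protects semicontinuity.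

**Step 8: small disjoint neighbourhoods.** We thicken the selected points to compact open sets. We have $L_m\cap\bigcup_lS_l\subset\bigcup_{l<m}S_l$, a finite set. Put $L_{-1}=\emptyset$. The sets $L_m\setminus L_{m-1}$ ($m\in\omega$) are open, pairwise disjoint, cover $X_\alpha$, and each contains only finitely many points of $\bigcup_lS_l$. The set $\{y:\varphi(y)|l\le\varphi(\zeta)|l\}$ is open, as a finite intersection of open sets. So, separating finitely many points inside each $L_m\setminus L_{m-1}$, we can choose for each $\zeta\in S_l$ ($l\ge1$) a compact open $K_\zeta\ni\zeta$, contained in the set $L_m\setminus L_{m-1}$ that contains $\zeta$ and in $\{y:\varphi(y)|l\le\varphi(\zeta)|l\}$, such that all the $K_\zeta$ are pairwise disjoint.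

**Step 9: the topology of $X_{\alpha+1}$ and its verification.** Open subsets of $X_\alpha$ are open in $X_{\alpha+1}$, and basic neighbourhoods of $x_{\alpha,\lambda}$ are, for $m\in\omega$,
$$W_m(\alpha,\lambda)=\{x_{\alpha,\lambda}\}\cup\bigcup\{K_\zeta:\zeta\in H_l(\alpha,\lambda),\ l\ge\max(m,1)\}.$$
These decrease with $m$ and meet $X_\alpha$ in open sets. For $\lambda\ne\lambda'$ we have $W_0(\alpha,\lambda)\cap W_0(\alpha,\lambda')=\emptyset$, since each $\zeta$ is assigned to at most one class and the $K_\zeta$ are disjoint. So we have a base of a topology in which $X_\alpha$ is an open subspace.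

*Hausdorff.* Two new points are separated by the sets $W_0$. If $K_\zeta\cap L_m\ne\emptyset$, then the set $L_{m'}\setminus L_{m'-1}$ containing $K_\zeta$ has $m'\le m$, so $\zeta\in L_m$ and the level of $\zeta$ is $<m$. Hence $W_m(\alpha,\lambda)\cap L_m=\emptyset$. A point $y\in X_\alpha$ lies in some $L_m$, and it is separated from $x_{\alpha,\lambda}$ by $L_m$ and $W_m(\alpha,\lambda)$.

*Base of compact open sets.* $W_m(\alpha,\lambda)$ is open. It is compact because an open cover has a member containing some $W_{m'}(\alpha,\lambda)$ with $m'>m$, and $W_m(\alpha,\lambda)\setminus W_{m'}(\alpha,\lambda)$ is the union of the finitely many compact sets $K_\zeta$ with $\zeta\in H_l(\alpha,\lambda)$, $\max(m,1)\le l<m'$.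

*Semicontinuity.* Let $\lambda=(\tau,n)$ and $y\in K_\zeta\subset W_m(\alpha,\lambda)$ with $\zeta\in H_l(\alpha,\lambda)$, $l\ge m$. In both routing rules the proviso for membership in $H_l(\alpha,(\tau,n))$ is $\varphi(\zeta)|l\le g_{\alpha,\tau}|l$. With the choice of $K_\zeta$ we get $\varphi(y)|m\le\varphi(\zeta)|m\le g_{\alpha,\tau}|m$. So if $\varphi(x_{\alpha,\lambda})(i)\le k$, then $\varphi(\cdot)(i)\le k$ on $W_{i+1}(\alpha,\lambda)$. Hence all sets $\{\varphi(\cdot)(i)\le k\}$ are open in $X_{\alpha+1}$, and the induction continues.

*The first two stages by hand.* At stage $0$ there is nothing to accumulate at, so $X_1$ is a countable discrete space, with $e_1(x_{0,\lambda_i})=i$. At stage $1$ suppose $\lambda_0=(\emptyset,0)$ and $L_l=\{x_{0,\lambda_i}:i<l\}$. For $l\ge1$, (3) gives $f_1(l-1)\ge f_0(l)$, because $x_{0,(\emptyset,0)}\in L_l$. So a point of class $(\sigma,n)$ with $|\sigma|\le l$, whose $\varphi$-value at $l$ is $f_0(l)$, is not in $S_l(1)$. Only points with $|\sigma|>l$, $\sigma(l)>f_1(l-1)$ and number in the window are selected. Rule (ii) sends to $x_{1,(\sigma,n+1)}$ at most the single point $x_{0,(\sigma,n)}$, so $x_{1,(\sigma,n+1)}$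 is isolated. A non-isolated point of this stage must be some $x_{1,(\tau,0)}$, accumulating at points of classes $(\sigma,\pi(\tau,l))$ with $\sigma|l\le g_{1,\tau}|l$.

**Step 10: the space $X$.** Let $X=\bigcup_{\alpha<\omega_1}X_\alpha$ with the union topology. As at limits, $X$ is Hausdorff with a base of compact open, hence clopen, sets; so it is zero-dimensional and locally compact. The $X_\alpha$ are open and countable, so $X$ is locally countable. It is first countable, the sets $W_m(\alpha,\lambda)$ forming a base at $x_{\alpha,\lambda}$, and it has size $\omega_1$. All sets $\{x\in X:\varphi(x)(i)\le k\}$ are open.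

**Step 11: $X$ is not exponentially separable.** A countable $A\subset X$ is contained in some $X_\alpha$, $\alpha<\omega_1$. For $a\in A$ we have $\varphi(a)=^*f_\xi$ for some $\xi<\alpha$, and $f_\xi<^*f_\alpha$. So $\varphi(x_{\alpha,(\emptyset,0)})=f_\alpha\not\le\varphi(a)$. Lemma 5 applies.

By Lemma 6 it remains to show that any two uncountable closed subsets of $X$ intersect.

## Which points an uncountable closed set must contain

We first collect the consequences of unboundedness, and one consequence of closedness.

**Fact (U).** *If $B\subset\omega_1$ is uncountable, there is no $h\in\omega^\omega$ with $f_\beta\le^*h$ for all $\beta\in B$.* Otherwise, for every $\xi<\omega_1$, taking $\beta\in B$ with $\beta>\xi$, we get $h_\xi\le f_\xi<^*f_\beta\le^*h$. So $h$ bounds the unbounded family $\{h_\xi\}$.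

**Fact (V).** *If $\Gamma\subset\omega_1$ is uncountable, $m\in\omega$ and $k:\omega\times\omega\to\omega$, there are $\gamma\in\Gamma$ and $l>m$ with $f_\gamma(l)\ge k(l,f_\gamma(l-1))$.* Otherwise $f_\gamma(l)<k(l,f_\gamma(l-1))$ for all $\gamma\in\Gamma$ and $l>m$. Shrinking $\Gamma$ to an uncountable subset we may assume that $f_\gamma(m)=K(m)$ is constant on $\Gamma$. With $K(l)=\max\{k(l,j):j\le K(l-1)\}$ for $l>m$, induction gives $f_\gamma(l)\le K(l)$ for all $l\ge m$ and $\gamma\in\Gamma$, contradicting (U).

**Fact (T).** *If $B\subset\omega_1$ is uncountable, $\sigma\in\omega^{<\omega}$ and $m\in\omega$, there are $l\ge m$ and $s\in\omega^l$ such that the set $\{g_{\beta,\sigma}(l):\beta\in B,\ g_{\beta,\sigma}|l=s\}$ is infinite.* Call such an $s$ *branching for $(B,\sigma)$*. For the proof, pass to an uncountable subset of $B$ on which $g_{\beta,\sigma}|m$ is constant; a sequence branching for the subset is branching for $B$. Suppose no $s$ of length $l\ge m$ is branching. The set $\{g_{\beta,\sigma}|l:\beta\in B\}$ has one element for $l=m$. If it is finite for some $l\geq m$, then each of its elements has finitely many one-step continuations, so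 it is finite for $l+1$. Thus it is finite for every $l$, the family $\{g_{\beta,\sigma}:\beta\in B\}$ is pointwise bounded by some $h$, and $f_\beta=^*g_{\beta,\sigma}\le h$ contradicts (U).

**Fact (N).** *If $Z\subset X$ is closed and $x_{\beta,\lambda}\notin Z$, there is $m\ge1$ with $Z\cap H_l(\beta,\lambda)=\emptyset$ for all $l\ge m$.* Indeed $W_m(\beta,\lambda)\cap Z=\emptyset$ for some $m\ge1$, and $\zeta\in K_\zeta\subset W_m(\beta,\lambda)$ for $\zeta\in H_l(\beta,\lambda)$, $l\ge m$.

The next lemma is the climbing and jumping announced in Step 7.

**Lemma 7.** Let $Z\subset X$ be closed, $B\subset\omega_1$ uncountable, $\sigma,\tau\in\omega^{<\omega}$, $n,n_0\in\omega$.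

(a) If $x_{\beta,(\sigma,n)}\in Z$ for all $\beta\in B$, then $x_{\beta,(\sigma,n+1)}\in Z$ for all but countably many $\beta\in B$.

(b) If $x_{\beta,(\sigma,k)}\in Z$ for all $\beta\in B$ and $k\ge n_0$, and $g_{\beta,\sigma}\le g_{\beta,\tau}$ for all $\beta\in B$, then $x_{\beta,(\tau,0)}\in Z$ for all but countably many $\beta\in B$.

*Proof.* **Step 1: a common setting.** We name the target class $\lambda'$ and the class $c(l)$ of the points to be used on level $l$. In (a) put $\lambda'=(\sigma,n+1)$ and $c(l)=(\sigma,n)$. In (b) put $\lambda'=(\tau,0)$ and $c(l)=(\sigma,\pi(\tau,l))$. We claim that there is $l_1\ge1$ such that for all $l\ge l_1$: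
$$x_{\beta,c(l)}\in Z\quad\text{for all }\beta\in B;\tag{4}$$
$$\text{if }\beta\in B,\ \zeta\in S_l(\beta)\text{ has class }c(l)\text{ and }\varphi(\zeta)|l=g_{\beta,\sigma}|l,\text{ then }\zeta\in H_l(\beta,\lambda').\tag{5}$$
In (a), (4) is the hypothesis. Moreover $n=\pi(\tau'',l)$ for at most one pair $(\tau'',l)$, so for all larger $l$ rule (ii) applies to points of class $(\sigma,n)$, and its proviso holds with equality; this gives (5). In (b), $\pi(\tau,l)\ge n_0$ for all large $l$ because $\pi$ is injective, which gives (4). Rule (i) applies to points of class $(\sigma,\pi(\tau,l))$ on level $l$, with target $(\tau,0)$, and its proviso holds because $\varphi(\zeta)|l=g_{\beta,\sigma}|l\le g_{\beta,\tau}|l$; this gives (5).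

**Step 2: a countable supply of points of $Z$.** Suppose that $B_0=\{\beta\in B:x_{\beta,\lambda'}\notin Z\}$ is uncountable; we seek a contradiction. Note that $\varphi(x_{\beta,c(l)})=g_{\beta,\sigma}$. For each $l\ge l_1$ and each $s\in\omega^l$ branching for $(B,\sigma)$ choose a countably infinite
$$A_s\subset\{x_{\beta,c(l)}:\beta\in B,\ g_{\beta,\sigma}|l=s\}\subset Z$$
on which $\zeta\mapsto\varphi(\zeta)(l)$ is injective. There are countably many $s$, so all $A_s\subset X_\alpha$ for some $\alpha<\omega_1$.

**Step 3: uniformization.** Shrinking $B_0$ to an uncountable subset, we may assume that $B_0\subset[\alpha,\omega_1)$; that the finite set $\{\zeta\in X_\alpha:e_\beta(\zeta)\ne e_\alpha(\zeta)\}$ is the same set $D$ for all $\beta\in B_0$, since the countable set $X_\alpha$ has only countably many finite subsets; and, by (N), that there is a single $m\ge\max(l_1,|\sigma|+1)$ with $Z\cap H_l(\beta,\lambda')=\emptyset$ for all $l\ge m$ and $\beta\in B_0$.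

**Step 4: catching a point in a window.** By (T) choose $l\ge m$ and $s\in\omega^l$ branching for $(B_0,\sigma)$, hence for $(B,\sigma)$. Let $j=s(l-1)$. Since $A_s$ is infinite, $D$ is finite, $\varphi(\cdot)(l)$ is injective on $A_s$ and $e_\alpha$ is finite-to-one, there is $\zeta\in A_s\setminus D$ with $\varphi(\zeta)(l)>j$ and $e_\alpha(\zeta)>j$. Since $s$ is branching for $(B_0,\sigma)$, there is $\beta\in B_0$ with $g_{\beta,\sigma}|l=s$ and $g_{\beta,\sigma}(l)\ge e_\alpha(\zeta)$. As $l-1\ge|\sigma|$, we have $f_\beta(l-1)=g_{\beta,\sigma}(l-1)=j$ and $f_\beta(l)=g_{\beta,\sigma}(l)$. Since $\zeta\in X_\alpha\setminus D$,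
$$f_\beta(l-1)=j<e_\beta(\zeta)=e_\alpha(\zeta)\le f_\beta(l)\qquad\text{and}\qquad\varphi(\zeta)(l)>j=f_\beta(l-1),$$
i.e. $\zeta\in S_l(\beta)$. Also $\zeta$ has class $c(l)$ and $\varphi(\zeta)|l=s=g_{\beta,\sigma}|l$. By (5), $\zeta\in Z\cap H_l(\beta,\lambda')$ with $l\ge m$, contradicting the choice of $m$. $\square$

Lemma 7 compares points of one and the same stage $\beta$. The next lemma reaches almost all later stages, subject to the one constraint that semicontinuity suggests: being above a fixed function.

**Lemma 8.** Let $Z\subset X$ be closed and uncountable. There are $\beta_0<\omega_1$ and $f^*=^*f_{\beta_0}$ such that for every $\tau'\in\omega^{<\omega}$, for all but countably many $\gamma<\omega_1$: if $g_{\gamma,\tau'}\ge f^*$, then $x_{\gamma,(\tau',0)}\in Z$.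

*Proof.* **Step 1: saturating $Z$ at uncountably many stages.** As $\Lambda$ is countable, we can fix $(\sigma,n_0)$ such that $B'=\{\beta:x_{\beta,(\sigma,n_0)}\in Z\}$ is uncountable. Applying Lemma 7(a) for $n=n_0,n_0+1,\dots$, we discard countably many elements of $B'$ and get $B_1$ with $x_{\beta,(\sigma,n)}\in Z$ for all $\beta\in B_1$ and $n\ge n_0$. For each of the countably many $\tau\in\omega^{<\omega}$ let $B_\tau=\{\beta\in B_1:g_{\beta,\sigma}\le g_{\beta,\tau}\}$. If $B_\tau$ is countable, discard all its elements. Otherwise apply Lemma 7(b) to $B_\tau$, and then Lemma 7(a) successively for $(\tau,0),(\tau,1),\dots$ to what is left of $B_\tau$, discarding countably many elements. We obtain $B\subset B'$ with $B'\setminus B$ countable and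
$$\beta\in B,\ g_{\beta,\tau}\ge g_{\beta,\sigma},\ n\in\omega\ \Longrightarrow\ x_{\beta,(\tau,n)}\in Z.\tag{6}$$

**Step 2: the function $f^*$.** For every $s\in\omega^{<\omega}$ for which $\{\beta\in B:g_{\beta,\sigma}\supset s\}$ is countable, discard the elements of that set. Only countably many elements are discarded, so all but countably many $\beta_0\in B$ have the property that $\{\beta\in B:g_{\beta,\sigma}|l=g_{\beta_0,\sigma}|l\}$ is uncountable for every $l$. Fix such a $\beta_0$ and let $f^*=g_{\beta_0,\sigma}$. Then $f^*=^*f_{\beta_0}$.

**Step 3: points of $Z$ that follow $f^*$ up to $l$ and then jump.** Fix $\tau'$ and suppose that $\Gamma=\{\gamma:g_{\gamma,\tau'}\ge f^*,\ x_{\gamma,(\tau',0)}\notin Z\}$ is uncountable. To be usable on level $l$ of a stage $\gamma\in\Gamma$, a point should have $\varphi|l$ below $g_{\gamma,\tau'}|l$ and $\varphi(\cdot)(l)$ above $f_\gamma(l-1)$. So for $l\ge l_0:=\max(|\sigma|,1)$ and $j\in\omega$ let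
$$v=\max(j,f^*(l))+1,\qquad\tau(l,j)=(f^*|l)^\frown v.$$
If $\beta\in B$ and $g_{\beta,\sigma}|(l+1)=f^*|(l+1)$, then $g_{\beta,\tau(l,j)}\ge g_{\beta,\sigma}$. Indeed, below $l$ both equal $f^*|l$; above $l$ both equal $f_\beta$, since $l\ge|\sigma|$; and at $l$ the values are $v>f^*(l)=g_{\beta,\sigma}(l)$. There are uncountably many such $\beta$. So by (6) we can choose a countably infinite
$$A_{l,j}\subset Z\cap\{x_{\beta,(\tau(l,j),\pi(\tau',l))}:\beta\in B,\ g_{\beta,\sigma}|(l+1)=f^*|(l+1)\}.$$
For $\zeta\in A_{l,j}$ we have $\varphi(\zeta)|l=f^*|l$ and $\varphi(\zeta)(l)=v>j$. Let $\alpha<\omega_1$ be such that all $A_{l,j}\subset X_\alpha$.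

**Step 4: uniformization.** Exactly as in Lemma 7, shrink $\Gamma$ to an uncountable subset so that $\Gamma\subset[\alpha,\omega_1)$, the set $\{\zeta\in X_\alpha:e_\gamma(\zeta)\ne e_\alpha(\zeta)\}$ is the same finite set $D$ for all $\gamma\in\Gamma$, and, by (N), for some fixed $m\ge l_0$ we have $Z\cap H_l(\gamma,(\tau',0))=\emptyset$ for all $l\ge m$ and $\gamma\in\Gamma$. Since $A_{l,j}$ is infinite, $D$ is finite and $e_\alpha$ is finite-to-one, we can choose for $l\ge l_0$ and $j\in\omega$ a point $\zeta(l,j)\in A_{l,j}\setminus D$ with $k(l,j):=e_\alpha(\zeta(l,j))>j$. For $l<l_0$ put $k(l,j)=0$; these values play no role.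

**Step 5: some window is wide enough.** By (V) there are $\gamma\in\Gamma$ and $l>m$ with $f_\gamma(l)\ge k(l,f_\gamma(l-1))$. Let $j=f_\gamma(l-1)$ and $\zeta=\zeta(l,j)$. Then
$$f_\gamma(l-1)=j<e_\gamma(\zeta)=e_\alpha(\zeta)=k(l,j)\le f_\gamma(l)\qquad\text{and}\qquad\varphi(\zeta)(l)>j=f_\gamma(l-1),$$
so $\zeta\in S_l(\gamma)$. Its class is $(\tau(l,j),\pi(\tau',l))$, and $\varphi(\zeta)|l=f^*|l\le g_{\gamma,\tau'}|l$. By rule (i), $\zeta\in Z\cap H_l(\gamma,(\tau',0))$ with $l\ge m$, contradicting the choice of $m$. So the original set $\Gamma$ was countable. $\square$

## Any two uncountable closed sets meet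

Let $Z,Z'\subset X$ be uncountable and closed. Take $f^*,\beta_0$ for $Z$ and $f^{**},\beta_0'$ for $Z'$ from Lemma 8. There are only countably many $\tau'\in\omega^{<\omega}$, so we can choose $\gamma>\beta_0,\beta_0'$ outside all the countable exceptional sets, for all $\tau'$ and for both $Z$ and $Z'$. Since $f^*=^*f_{\beta_0}<^*f_\gamma$ and $f^{**}=^*f_{\beta_0'}<^*f_\gamma$, there is $N$ with $f^*(i),f^{**}(i)\le f_\gamma(i)$ for all $i\ge N$. Let $\tau'\in\omega^N$ be given by $\tau'(i)=\max(f^*(i),f^{**}(i))$. Then $g_{\gamma,\tau'}\ge f^*$ and $g_{\gamma,\tau'}\ge f^{**}$: below $N$ by the choice of $\tau'$, and from $N$ on because there $g_{\gamma,\tau'}=f_\gamma$. This is the place where all finite modifications of $f_\gamma$ are needed. By Lemma 8, applied to $Z$ and to $Z'$,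
$$x_{\gamma,(\tau',0)}\in Z\cap Z'.$$

By Lemma 6 every closed subspace of $X$ is functionally countable, and by Step 11 of the construction $X$ is not exponentially separable. The remaining properties in the second bullet of Theorem 1 were verified in Step 10. Together with the case $\mathfrak b>\omega_1$ this proves Theorem 1. $\blacksquare$
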